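# Delays on weighted grids, and $M$-ideals of compact operators without the approximation property

## 1. A delay operator on a weighted grid

Fix $1<p\le\infty$, a number $a\ge 0$ and a positive integer $M$. Let $\Gamma=\{i/M:1\le i\le M\}$ and let $G=\mathbb C^{\Gamma}$ carry the norm
$$\|g\|_G=\Big(\tfrac1M\sum_{t\in\Gamma}e^{-pat}|g(t)|^p\Big)^{1/p}\quad(p<\infty),\qquad \|g\|_G=\max_{t\in\Gamma}e^{-at}|g(t)|\quad(p=\infty).$$
After rescaling the coordinates, $G$ is isometric to $\ell_p^M$. Let $\delta\in(0,1]$ be a multiple of $1/M$. The *delay by $\delta$* is the operator $D$ on $G$ with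
$$(Dg)(t)=g(t-\delta)\ \text{ for } t\in\Gamma,\ t>\delta,\qquad (Dg)(t)=0\ \text{ for } t\in\Gamma,\ t\le\delta.$$

Two estimates about $D$ carry everything that follows. First, $D$ moves mass to places where the weight is smaller. For $p<\infty$, substituting $s=t-\delta$,
$$\|Dg\|_G^p=\tfrac1M\sum_{t\in\Gamma,\,t>\delta}e^{-pat}|g(t-\delta)|^p=e^{-pa\delta}\,\tfrac1M\sum_{s\in\Gamma,\ s\le1-\delta}e^{-pas}|g(s)|^p ,$$
and the same substitution works for $p=\infty$. So
$$\|Dg\|_G\le e^{-a\delta}\|g\|_G.\tag{1}$$
Second, $D$ hardly moves slowly varying functions. If $\varphi:[0,1]\to\mathbb C$ satisfies $\varphi(0)=0$ and is Lipschitz with constant $L$, then at every $t\in\Gamma$ we have $|\varphi(t)-(D\varphi|_\Gamma)(t)|\le L\delta$ (for $t\le\delta$ the left side is $|\varphi(t)-\varphi(0)|$). The weights are at most $1$, so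
$$\|\varphi|_\Gamma-D\varphi|_\Gamma\|_G\le L\delta.\tag{2}$$

For example, let $M=2$, $\delta=\frac12$, and write $g=(g(\tfrac12),g(1))$. Then $Dg=(0,g(\tfrac12))$, and for $p=\infty$ we get $\|Dg\|_G=e^{-a}|g(\tfrac12)|=e^{-a/2}\cdot e^{-a/2}|g(\tfrac12)|\le e^{-a/2}\|g\|_G$.

Now take infinitely many blocks $G_1,G_2,\dots$ of this kind, with parameters $a_n\to\infty$, and form their $\ell_p$-sum ($c_0$-sum if $p=\infty$). Suppose a fixed $\delta$ is a multiple of every mesh. Delaying by $\delta$ in all blocks at once is then a compact operator, because each block is finite-dimensional and by (1) the norm on the $n$-th block tends to $0$. By (2) it nearly fixes slowly varying functions. It acts on the variable $t$ alone, so it respects every linear relation between the coordinates $n$. If $X$ is a closed subspace of $\ell_p$, the delay maps the sequence $(x(n)\varphi(t))_n$ with $x\in X$ to $(x(n)\varphi(t-\delta))_n$, which again has its coordinates governed by the same $x\in X$. So we obtain compact operators close to the identity on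 a space modelled on $X$, whether or not $X$ admits good finite rank operators. This is what we need for the following problem.

## 2. $M$-ideals, the approximation property, and the problem

Let $E$ be a complex Banach space, $L(E)$ the bounded and $K(E)$ the compact operators on $E$; $B_E$ is the closed unit ball.

**Definition ($M$-ideal).** A closed subspace $J$ of a Banach space $Y$ is an *$M$-ideal* in $Y$ if there is a closed subspace $V\subset Y^*$ with $Y^*=J^\perp\oplus_1V$, that is, $Y^*=J^\perp\oplus V$ and $\|f+g\|=\|f\|+\|g\|$ for $f\in J^\perp$, $g\in V$.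

We never touch $Y^*$. The following intrinsic criterion is the restricted 3-ball property (Alfsen–Effros, Lima; Harmand–Werner–Werner, *M-Ideals in Banach Spaces and Banach Algebras*, Thm. I.2.2).

**Fact (F2).** A closed subspace $J$ of $Y$ is an $M$-ideal in $Y$ if and only if for all $y_1,y_2,y_3\in B_J$, $x\in B_Y$ and $\varepsilon>0$ there is $y\in J$ with $\|x+y_i-y\|\le1+\varepsilon$ for $i=1,2,3$.

For example, $c_0$ is an $M$-ideal in $\ell_\infty$: given $y_i\in B_{c_0}$ and $x\in B_{\ell_\infty}$, choose $N$ with $|y_i(n)|\le\varepsilon$ for $n>N$ and let $y=x1_{[1,N]}$. Then $x+y_i-y$ equals $y_i$ on $[1,N]$ and $x+y_i$ beyond $N$, so its norm is at most $1+\varepsilon$. On the other hand, the line $J=\operatorname{span}(e_1)$ is not an $M$-ideal in the Euclidean plane $\ell_2^2$: with $x=e_2$ and $y_{1}=e_1$, $y_2=-e_1$, every $y=se_1$ satisfies $\max_{\pm}\|e_2\pm e_1-se_1\|=\sqrt{1+\max_\pm|1\mp s|^2}\ge\sqrt2$.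

**Definition (approximation properties).** $E$ has the *approximation property* (A.P.) if for every compact $C\subset E$ and $\varepsilon>0$ there is a finite rank operator $R$ on $E$ with $\|Rx-x\|<\varepsilon$ for all $x\in C$. $E$ has the *metric compact approximation property* if the same holds with $R$ compact and $\|R\|\le1$.

In $\ell_p$ ($1\le p<\infty$) and $c_0$ the coordinate projections $P_n$ have norm one and converge strongly to the identity, hence uniformly on compact sets; so these spaces have both properties.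

If $K(E)$ is an $M$-ideal in $L(E)$, then $E$ has the metric compact approximation property. The problem, posed in "Weakly Unconditionally Convergent Series in $M$-Ideals", is whether such an $E$ must have the A.P. The answer is no.

**Theorem A.** *Let $W$ be complex $\ell_p$ with $1<p<\infty$, $p\neq2$, or complex $c_0$ (the case "$p=\infty$"). There is a closed subspace $E\subset W$ such that $K(E)$ is an $M$-ideal in $L(E)$ but $E$ does not have the A.P.*

Throughout, $1/p+1/q=1$, with $q=1$ for $c_0$; so always $q<\infty$. For $p=\infty$, "$\ell_p$-sum" means $c_0$-sum, $|(\alpha,\beta)|_p$ means $\max(|\alpha|,|\beta|)$, and $L_p$ means $L_\infty$. We start from a subspace that fails the A.P.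

**Fact (F1).** *$W$ has a closed subspace $X$ without the A.P.* (Enflo, Acta Math. 130 (1973); Davie, Bull. London Math. Soc. 5 (1973), for $c_0$ and $2<p<\infty$; Szankowski, Israel J. Math. 30 (1978), for $1\le p<2$; see Lindenstrauss–Tzafriri, *Classical Banach Spaces* I, Sect. 2.d and II, Sect. 1.g.)

If the subspace is given in the real space, complexify. Let $X$ be a closed subspace of real $W$ failing the A.P., and suppose $X+iX$ in complex $W$ had it. Let $C\subset X$ be compact and $R$ a complex finite rank operator on $X+iX$ with $\|Rx-x\|<\varepsilon$ on $C$. Then $x\mapsto\mathrm{Re}(Rx)$ (coordinatewise) maps $X$ to $X$, has finite real rank, and $\|\mathrm{Re}(Rx)-x\|\le\|Rx-x\|$ for $x\in C$. So $X$ would have the A.P., a contradiction.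

By Grothendieck's criterion (Lindenstrauss–Tzafriri I, Thm. 1.e.4), failure of the A.P. means that there are $x_k\in X$, $x_k^*\in X^*$ with $\sum\|x_k^*\|\|x_k\|<\infty$ and $\sum_kx_k^*(x)x_k=0$ for all $x\in X$, but $\sum_kx_k^*(x_k)\ne0$. We scale the last sum to $1$, drop the zero terms, and replace $(x_k,x_k^*)$ by $(x_k/\|x_k\|,\|x_k\|x_k^*)$. The result is
$$\|x_k\|=1,\qquad \sum_k\|x_k^*\|<\infty,\qquad \sum_kx_k^*(x)x_k=0\ \ (x\in X),\qquad \sum_kx_k^*(x_k)=1.\tag{3}$$

## 3. $K(W)$ in $L(W)$ by hand, and the trouble with subspaces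

**The model computation.** Let us check that $K(W)$ is an $M$-ideal in $L(W)$. Let $U_1,U_2,U_3\in B_{K(W)}$, $T\in B_{L(W)}$, $\varepsilon>0$. Since $P_N\to I$ strongly on $W$, and $P_N^*\to I$ strongly on $W^*=\ell_q$ (here $q<\infty$ is used), compactness of $U_i$ and $U_i^*$ gives an $N$ with $\|U_i-P_NU_iP_N\|\le\varepsilon$ for all $i$. Put $K=T-(I-P_N)T(I-P_N)$; expanding, $K=P_NT+TP_N-P_NTP_N$ is compact. For $x\in B_W$ the vectors $P_NU_iP_Nx$ and $(I-P_N)T(I-P_N)x$ have disjoint supports, so
$$\|(T+U_i-K)x\|\le\varepsilon+\big|\big(\|P_Nx\|,\|(I-P_N)x\|\big)\big|_p=\varepsilon+\|x\|\le1+\varepsilon .$$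
By (F2) we are done. The argument needs compact operators ($P_N$ here) that are norm-close to multipliers, meaning operators that scale the coordinates by numbers in $[0,1]$, equal to $1$ on a prescribed initial set and $0$ far out.

**The same attempt in $X$.** The sensible first move is to run this computation in $X\subset W$, the subspace from (F1). It stops at once: $P_N$ does not map $X$ into $X$. Correcting $P_N|_X$ to finite rank operators $A_N$ on $X$ with $\|A_N-P_N|_X\|\to0$ is impossible, since then $A_Nx\to x$ uniformly on compact sets and $X$ would have the A.P. Projecting back is impossible too: if $Q:W\to X$ were a bounded projection, the finite rank operators $QP_N|_X$ would be uniformly bounded and strongly convergent to the identity of $X$, and $X$ would again have the A.P. So the operators playing the role of $P_N$ have to be compact without being limits of finite rank operators on the space, and (F1) offers no such operators on $X$.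

**Delays instead of truncations.** The delay of Section 1 suggests replacing $X$ by a space of sequences $(x(n)\varphi(t))_n$ with $x\in X$ and $\varphi$ a function on $[0,1]$. The plan meets a conflict that shapes the construction. Blocks must be finite-dimensional for the delay to be compact, so block $n$ lives on a grid of some mesh $1/M_n$. By (2) we need delays with $\delta\to0$, and a delay by $\delta$ makes sense on block $n$ only if $\delta M_n$ is an integer. So for each $\delta$ some coarse blocks must be left alone. But the operator "identity on the coarse blocks, delay on the fine ones" changes $(x(n)\varphi)_n$ by a sequence in which $x$ is truncated to the fine blocks, and the truncation of $x$ need not lie in $X$. The trouble with $P_N$ has come back.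

The way out is to decide what to delay by vectors and not by blocks. We choose a system $(z_j)$ with dense span in $X$ such that each coordinate $n$ sees only finitely many $z_j$. Then we delay $z_j\otimes\varphi$ for $j>m$ and leave it alone for $j\le m$. A block that sees only $z_1,\dots,z_m$ is untouched. On the other blocks we differ from a pure delay only through finitely many $z_j\otimes(\varphi-\text{delayed }\varphi)$, which (2) makes small, provided that $\varphi$ is slow compared with $\delta$ and is controlled by the norm of the vector.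

## 4. Data extracted from $X$: weights and a biorthogonal system

Let $X\subset W$, $x_k,x_k^*$ be as in (3). By Hahn–Banach extend $x_k^*$ to $y_k\in\ell_q=W^*$ with $\|y_k\|=\|x_k^*\|$. Let $e_n^*$ be the coordinate functionals on $W$ and write $x(n)=e_n^*(x)$.

**Step 1 (weights).** We want $a_n\to\infty$, so slowly that the $y_k$ can bear the factor $e^{a_n}$; this will keep the trace in (3) alive. Let $\rho(\nu)=\sum_k\|y_k1_{(\nu,\infty)}\|_q$. Each term tends to $0$ as $\nu\to\infty$ because $q<\infty$, and it is dominated by $\|y_k\|$ with $\sum_k\|y_k\|<\infty$; so $\rho(\nu)\to0$. Choose $0=\nu_0<\nu_1<\cdots$ with $\rho(\nu_i)\le4^{-i}$ for $i\ge1$ and put $a_n=i\log2$ for $\nu_i<n\le\nu_{i+1}$. Then $0\le a_n\uparrow\infty$. Splitting $y_k$ into its pieces on $(\nu_i,\nu_{i+1}]$, where $e^{a_n}=2^i$, and using the triangle inequality,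
$$\sum_k\big\|(e^{a_n}y_k(n))_n\big\|_q\le\sum_{i\ge0}2^i\rho(\nu_i)\le\rho(0)+\sum_{i\ge1}2^i4^{-i}<\infty.\tag{4}$$

**Step 2 (biorthogonal system).** Let $V=\operatorname{span}\{e_n^*|_X\}\subset X^*$. We want $z_j\in X$ and $z_j^*\in V$ with $z_i^*(z_j)=\delta_{ij}$, $\operatorname{span}\{z_j\}$ dense in $X$, and $\operatorname{span}\{z_j^*\}=V$ exactly. This is Markushevich's procedure.

The space $X$ is separable, and infinite-dimensional because it fails the A.P. Let $(u_i)$ be a sequence whose span $X_0$ is dense in $X$; then $X_0$ is infinite-dimensional. The functionals in $V$ separate the points of $X$, so $V$ is infinite-dimensional; and a functional vanishing on $X_0$ is zero. Suppose $z_1,\dots,z_k\in X_0$ and $z_1^*,\dots,z_k^*\in V$ are biorthogonal (start with $k=0$), and alternate two kinds of steps.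

* *Odd step.* Take the first $u_i\notin\operatorname{span}(z_1,\dots,z_k)$ and put $z_{k+1}=u_i-\sum_{l\le k}z_l^*(u_i)z_l\ne0$. Choose $w\in V$ with $w(z_{k+1})=1$ and put $z_{k+1}^*=w-\sum_{l\le k}w(z_l)z_l^*$.
* *Even step.* Take the first $e_n^*|_X\notin\operatorname{span}(z_1^*,\dots,z_k^*)$ and put $z_{k+1}^*=e_n^*|_X-\sum_{l\le k}z_l(n)z_l^*\ne0$. Choose $v\in X_0$ with $z_{k+1}^*(v)=1$ and put $z_{k+1}=v-\sum_{l\le k}z_l^*(v)z_l$.

Check the odd step: for $r\le k$, $z_r^*(z_{k+1})=z_r^*(u_i)-z_r^*(u_i)=0$ and $z_{k+1}^*(z_r)=w(z_r)-w(z_r)=0$; hence $z_{k+1}^*(z_{k+1})=w(z_{k+1})-\sum_lw(z_l)z_l^*(z_{k+1})=1$. The even step is checked the same way: $z_{k+1}^*(z_r)=z_r(n)-z_r(n)=0$, $z_r^*(z_{k+1})=z_r^*(v)-z_r^*(v)=0$, and $z_{k+1}^*(z_{k+1})=z_{k+1}^*(v)=1$. After an odd step the $u_i$ in question lies in $\operatorname{span}(z_1,\dots,z_{k+1})$, and after an even step $e_n^*|_X\in\operatorname{span}(z_1^*,\dots,z_{k+1}^*)$. So in the end all $u_i$ lie in $\operatorname{span}\{z_j\}$ and all $e_n^*|_X$ lie in $\operatorname{span}\{z_j^*\}$.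

**Step 3 (finiteness in both directions).** This is what the system is for. Since $e_n^*|_X$ is a *finite* combination of the $z_j^*$, biorthogonality gives $z_j(n)=0$ for all large $j$. Hence
$$j(n):=\max\big(\{n\}\cup\{j:z_j(n)\neq0\}\big)<\infty,\qquad j(n)\ge n .$$
Conversely each $z_j^*$ is a finite combination $z_j^*=\sum_nb_{jn}e_n^*|_X$; fix such a choice and put $c_j=\sum_n|b_{jn}|e^{a_n}$.

As a check of the notation, if $X$ were all of $W$ with $z_j=e_j$ and $z_j^*=e_j^*$, we would have $j(n)=n$ and $c_j=e^{a_j}$.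

## 5. The space $E$

**Step 1 (slow functions).** For positive integers $N_1\mid N_2\mid\cdots$ let $S_j$ be the space of continuous $\varphi:[0,1]\to\mathbb C$ with $\varphi(0)=0$ that are affine on each interval $[\frac{i-1}{N_j},\frac i{N_j}]$. Then $\dim S_j=N_j$ and $S_j\subset S_{j+1}$. All norms on $S_j$ are equivalent, so there is $\kappa_j\ge1$, depending only on $N_j$ and $p$, with $\|\varphi\|_\infty\le\kappa_j\|\varphi\|_{L_p[0,1]}$ on $S_j$. Put $N_1=1$, and choose $N_{m+1}$ inductively as a multiple of $N_m$ with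
$$N_{m+1}\ge2^{m+1}\sum_{j\le m}N_j\kappa_jc_j\|z_j\|.\tag{5}$$
The right side involves only quantities already chosen. This makes the functions in $S_1,\dots,S_m$ slow on the scale $1/N_{m+1}$.

**Step 2 (the ambient space).** Let $M_n=N_{j(n)}$ and $\Gamma_n=\{i/M_n:1\le i\le M_n\}$, and let $G_n=\mathbb C^{\Gamma_n}$ with the norm $\|\cdot\|_n$ of Section 1 for $a=a_n$, $M=M_n$. Each $G_n$ is isometric to $\ell_p^{M_n}$, so $Z:=(\bigoplus_nG_n)_{\ell_p}$ is isometric to $W$. Let $P_n$ be the projection of $Z$ onto its first $n$ blocks. For $x\in W$ and bounded $\psi:[0,1]\to\mathbb C$ put $x\otimes\psi=(x(n)\psi|_{\Gamma_n})_n$. The weights are at most $1$ and $\frac1{M_n}\sum_{t\in\Gamma_n}1=1$, so the $n$-th block has norm at most $|x(n)|\|\psi\|_\infty$; hence $x\otimes\psi\in Z$ and $\|x\otimes\psi\|\le\|x\|\|\psi\|_\infty$.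

**Step 3 (the subspace).** Define
$$E_0=\operatorname{span}\{z_j\otimes\varphi:\ j\ge1,\ \varphi\in S_j\},\qquad E=\overline{E_0}\subset Z .$$
Thus $E$ is isometric to a closed subspace of $W$.

**Step 4 (control of coefficients).** We need to know that $f\in E_0$ determines its coefficient functions, with bounds. Let $f=\sum_jz_j\otimes\varphi_j$ be a finite sum with $\varphi_j\in S_j$, and let $f_n:=\sum_jz_j(n)\varphi_j$, a function on $[0,1]$. Only $j\le j(n)$ contribute, and $S_j\subset S_{j(n)}$ for these $j$, so $f_n\in S_{j(n)}$. The nodes of $S_{j(n)}$ are $0$ and the points of $\Gamma_n$. Hence $f_n$ is the piecewise affine interpolation, with value $0$ at $0$, of $f_n|_{\Gamma_n}$, which is the $n$-th block of $f$. In particular $f$ determines each function $f_n$. We write $\|f_n\|_n$ for $\|f_n|_{\Gamma_n}\|_n$.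

On an interval of length $1/M_n$ where $f_n$ runs affinely from $\alpha$ to $\beta$, convexity of $|\cdot|^p$ gives $\int|f_n|^p\le\frac1{M_n}\cdot\frac{|\alpha|^p+|\beta|^p}2$. Summing over the intervals and using $f_n(0)=0$,
$$\|f_n\|_{L_p}^p\le\frac1{M_n}\sum_{t\in\Gamma_n}|f_n(t)|^p\le e^{pa_n}\|f_n\|_n^p ,\tag{6}$$
the last step because $1\le e^{pa_n}e^{-pa_nt}$ for $t\le1$. For $p=\infty$ the analogue is $\|f_n\|_\infty=\max_{\Gamma_n}|f_n|\le e^{a_n}\|f_n\|_n$.

For every $t$, biorthogonality gives $\varphi_j(t)=z_j^*\big(\sum_i\varphi_i(t)z_i\big)=\sum_nb_{jn}f_n(t)$. So the $\varphi_j$ are determined linearly by $f$, and by (6)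
$$\|\varphi_j\|_\infty\le\kappa_j\|\varphi_j\|_{L_p}\le\kappa_j\sum_n|b_{jn}|e^{a_n}\|f_n\|_n\le\kappa_jc_j\|f\|.\tag{7}$$

## 6. The compact operators $T_m$ on $E$

Fix $m$ and put $\delta=\delta_m=1/N_{m+1}$. For $\varphi:[0,1]\to\mathbb C$ let $\sigma\varphi(t)=\varphi(t-\delta)$ for $t\ge\delta$ and $\sigma\varphi(t)=0$ for $t<\delta$. If $j>m$, then $N_{m+1}\mid N_j$, so $\delta$ is a multiple of $1/N_j$; since elements of $S_j$ vanish at $0$, we get $\sigma S_j\subset S_j$ for $j>m$. The coefficients being unique, we may define $T_m:E_0\to E_0$ by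
$$T_m\Big(\sum_jz_j\otimes\varphi_j\Big)=\sum_{j\le m}z_j\otimes\varphi_j+\sum_{j>m}z_j\otimes\sigma\varphi_j .$$

Compare it with the block-diagonal operator $D_m:Z\to Z$ that is the identity on $G_n$ if $j(n)\le m$, and the delay by $\delta_m$ on $G_n$ if $j(n)>m$. The delay makes sense because then $N_{m+1}\mid M_n$. By (1),
$$D_m|_{G_n}=\mathrm{id}\ \text{ if }j(n)\le m,\qquad \|D_m|_{G_n}\|\le e^{-a_n\delta_m}\ \text{ if }j(n)>m.\tag{8}$$
Since $j(n)\ge n$, only finitely many $n$, all $\le m$, satisfy $j(n)\le m$.

**Proposition 1.** *For $f\in E_0$,*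
$$\|T_mf-D_mf\|\le2^{-m}\|f\|.\tag{9}$$
*Hence $T_m$ extends to an operator on $E$ satisfying (9) on $E$, and $T_m\in K(E)$.*

**Step 1 (locate the difference).** Let $f=\sum_jz_j\otimes\varphi_j\in E_0$. If $j(n)\le m$, only indices $j\le m$ contribute to block $n$, so block $n$ of $T_mf$ is $f_n|_{\Gamma_n}$, which is also block $n$ of $D_mf$. If $j(n)>m$, block $n$ of $T_mf$ is the restriction to $\Gamma_n$ of
$$\sum_{j\le m}z_j(n)\varphi_j+\sum_{j>m}z_j(n)\sigma\varphi_j=\sigma f_n+\sum_{j\le m}z_j(n)(\varphi_j-\sigma\varphi_j).$$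
The restriction $\sigma f_n|_{\Gamma_n}$ is exactly block $n$ of $D_mf$ (at $t=\delta$ both vanish, as $f_n(0)=0$). So $T_mf-D_mf$ is obtained from $\sum_{j\le m}z_j\otimes(\varphi_j-\sigma\varphi_j)$ by keeping only the blocks with $j(n)>m$.

**Step 2 (bound it).** On an interval of length $1/N_j$ the slope of $\varphi_j$ has modulus at most $2N_j\|\varphi_j\|_\infty$. Extended by $0$ to negative $t$, $\varphi_j$ is continuous, hence Lipschitz with that constant, and $\|\varphi_j-\sigma\varphi_j\|_\infty\le2N_j\|\varphi_j\|_\infty/N_{m+1}$. By (7) and (5),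
$$\|T_mf-D_mf\|\le\sum_{j\le m}\|z_j\|\,\frac{2N_j\kappa_jc_j}{N_{m+1}}\,\|f\|\le2^{-m}\|f\| .$$
So $T_m$ is bounded on $E_0$ and extends to $E\to E$ with (9).

**Step 3 (compactness).** By Step 1 the range of $T_m-D_m$ on $E_0$ lies in the span of the truncations of $z_j\otimes(\varphi-\sigma\varphi)$ with $j\le m$, $\varphi\in S_j$. This is finite-dimensional, so $T_m-D_m|_E$ has finite rank. The operators $D_mP_n$ have finite rank, and by (8), for $n\ge m$, $\|D_m-D_mP_n\|\le\sup_{k>n}e^{-a_k\delta_m}\to0$ as $n\to\infty$; so $D_m$ is compact. Hence $T_m:E\to Z$ is compact with values in the closed subspace $E$, that is, $T_m\in K(E)$. $\square$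

## 7. Averaging the delays into a multiplier

On the low blocks $D_m$ is the identity, and far out it is tiny. On the blocks in between it is a genuine delay, and there it is not good enough: in the example of Section 1 with $M=2$, $\delta=\frac12$, $p=\infty$, the vector $g=(e^{a/2},-e^a)$ has norm $1$, while $(g-Dg)(1)=-e^a-e^{a/2}$, so $\|g-Dg\|_G\ge1+e^{-a/2}>1$. The model computation of Section 3 used operators close to multipliers with values in $[0,1]$. We reach this by averaging several $T_m$ whose intermediate ranges of blocks are disjoint, so that on each block at most one term of the average is bad.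

**Lemma 2.** *For $0<\varepsilon<1$ and $N\in\mathbb N$ there are $A\in K(E)$ and scalars $\lambda_n\in[0,1]$, with $\lambda_n=1$ for $n\le N$ and $\lambda_n=0$ for all large $n$, such that the multiplier $\Lambda(g_n)_n=(\lambda_ng_n)_n$ on $Z$ satisfies $\|A-\Lambda|_E\|_{E\to Z}\le\varepsilon$.*

**Step 1 (separated ranges).** Fix an integer $r\ge2/\varepsilon$ and put $n_0=N$. Choose inductively for $i=1,\dots,r$:

* $m_i\ge\max_{n\le n_{i-1}}j(n)$, with $m_i>m_{i-1}$ if $i>1$, and with $2^{-m_1}\le\varepsilon/4$;
* $n_i>n_{i-1}$ such that $j(n)>m_i$ and $e^{-a_n\delta_{m_i}}\le\varepsilon/4$ for all $n>n_i$.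

The second choice is possible because $j(n)\ge n$ and $a_n\to\infty$. By (8), $D_{m_i}=\mathrm{id}$ on $G_n$ for $n\le n_{i-1}$, $\|D_{m_i}|_{G_n}\|\le\varepsilon/4$ for $n>n_i$, and $\|D_{m_i}\|\le1$.

**Step 2 (the average).** Put $A=\frac1r\sum_{l=1}^rT_{m_l}\in K(E)$. Let $\lambda_n=1$ for $n\le N$, $\lambda_n=(r-i)/r$ for $n_{i-1}<n\le n_i$, and $\lambda_n=0$ for $n>n_r$. We compare $\frac1r\sum_lD_{m_l}$ with $\Lambda$ block by block. For $n\le N$ all $D_{m_l}$ are the identity on $G_n$ and there is no error. Let $n_{i-1}<n\le n_i$. For $l>i$ we have $n\le n_i\le n_{l-1}$, so $D_{m_l}=\mathrm{id}$ on $G_n$; these $r-i$ terms give exactly $\lambda_n\mathrm{id}$. For $l<i$ we have $n>n_{i-1}\ge n_l$, so $\|D_{m_l}|_{G_n}\|\le\varepsilon/4$. The term $l=i$ has norm at most $1$. So the error on $G_n$ is at most $\frac1r\big((i-1)\frac\varepsilon4+1\big)\le\frac\varepsilon4+\frac1r$. For $n>n_r$ the error is at most $\varepsilon/4$.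

**Step 3 (conclusion).** The norm of a block-diagonal operator on $Z$ is the supremum of the norms on the blocks, and $\|T_{m_l}-D_{m_l}|_E\|\le2^{-m_l}\le\varepsilon/4$ by (9). So $\|A-\Lambda|_E\|\le\frac\varepsilon4+\frac\varepsilon4+\frac1r\le\varepsilon$. $\square$

The lemma does not smuggle in the A.P.: $\Lambda|_E$ has finite rank, but its values lie in $Z$ and not in $E$. Only the compact operator $A$ maps $E$ into $E$.

## 8. $K(E)$ is an $M$-ideal in $L(E)$

We verify (F2) by the model computation, with Lemma 2 replacing the projections. Let $U_1,U_2,U_3\in B_{K(E)}$, $T\in B_{L(E)}$, $0<\varepsilon<1$.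

**Step 1 (an operator $A_0$ that the $U_i$ do not notice).** We want $A_0\in K(E)$ with
$$\|U_i(I-A_0)\|\le4\varepsilon\qquad(i=1,2,3).\tag{10}$$
By Schauder's theorem $\bigcup_iU_i^*(B_{E^*})$ is relatively compact; let $\{x_l^*\}\subset B_{E^*}$ be a finite $\varepsilon$-net of it, and extend each $x_l^*$ to $y^{(l)}\in B_{Z^*}$. Since $Z^*=(\bigoplus_nG_n^*)_{\ell_q}$ with $q<\infty$, tails of a functional tend to zero in norm. Also $P_N\to I$ strongly on $Z$, hence uniformly on the relatively compact sets $U_i(B_E)$. So there is $N$ with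
$$\|y^{(l)}(I-P_N)\|\le\varepsilon\ \text{ for all }l,\qquad\|(I-P_N)U_i\|\le\varepsilon\ \text{ for all }i.$$
Let $(A_0,\Lambda_0)$ be as in Lemma 2 for $(\varepsilon,N)$. Then $\|I-A_0\|\le\|I-\Lambda_0\|+\varepsilon\le1+\varepsilon\le2$. Moreover $I-\Lambda_0=(I-P_N)(I-\Lambda_0)$. For $x\in B_E$, $x^*\in B_{E^*}$ choose $l$ with $\|U_i^*x^*-x_l^*\|\le\varepsilon$. Then
$$|x^*(U_i(I-A_0)x)|\le\varepsilon\|(I-A_0)x\|+|y^{(l)}((I-\Lambda_0)x)|+|y^{(l)}((\Lambda_0-A_0)x)|\le2\varepsilon+\varepsilon+\varepsilon .$$
This is (10).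

**Step 2 (an operator $A$ living further out).** Let $N_*\ge N$ satisfy $\Lambda_0=\Lambda_0P_{N_*}$, let $(A,\Lambda)$ be as in Lemma 2 for $(\varepsilon,N_*)$, so $\|I-A\|\le2$, and put
$$K=T-(I-A)T(I-A)=AT+TA-ATA\in K(E).$$
Then $T+U_i-K=U_i+(I-A)T(I-A)$. The reason for two operators is that $\Lambda_0$ lives in the first $N_*$ blocks and $I-\Lambda$ lives beyond them. If $\Lambda_0$ and $\Lambda$ were the same multiplier, its intermediate blocks would be used twice.

**Step 3 (the estimate).** Let $x\in B_E$. Replace the two summands by vectors with disjoint block supports: $u=P_NU_iA_0x$ and $v=(I-\Lambda)T(I-A)x=(I-P_{N_*})v$. By Step 1,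
$$\|U_ix-u\|\le\|(I-P_N)U_ix\|+\|P_NU_i(I-A_0)x\|\le\varepsilon+4\varepsilon=5\varepsilon,$$
and $\|(I-A)T(I-A)x-v\|=\|(\Lambda-A)T(I-A)x\|\le\varepsilon\|T(I-A)x\|\le2\varepsilon$. Next, $\|u\|\le\|A_0x\|$ and $\|v\|\le\|T(I-A)x\|\le\|(I-A)x\|$. Since $u$ lives on blocks $\le N\le N_*$ and $v$ on blocks $>N_*$,
$$\|u+v\|=|(\|u\|,\|v\|)|_p\le|(\|A_0x\|,\|(I-A)x\|)|_p\le|(\|\Lambda_0x\|,\|(I-\Lambda)x\|)|_p+2\varepsilon ,$$
because passing from $A_0$ to $\Lambda_0$ and from $A$ to $\Lambda$ costs at most $\varepsilon$ in each entry. Finally $\|\Lambda_0x\|\le\|P_{N_*}x\|$ and $\|(I-\Lambda)x\|\le\|(I-P_{N_*})x\|$, so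
$$|(\|\Lambda_0x\|,\|(I-\Lambda)x\|)|_p\le|(\|P_{N_*}x\|,\|(I-P_{N_*})x\|)|_p=\|x\|\le1 .$$
Altogether $\|(T+U_i-K)x\|\le1+2\varepsilon+5\varepsilon+2\varepsilon=1+9\varepsilon$ for all $x\in B_E$ and $i=1,2,3$. Since $\varepsilon\in(0,1)$ was arbitrary, (F2) shows that $K(E)$ is an $M$-ideal in $L(E)$. $\square$

## 9. $E$ fails the approximation property

We transport the data (3) from $X$ to $E$. A vector $x\in X$ goes to $E$ by multiplication with $\iota(t)=t$, and functionals come back by integrating over $t$. Integration on block $n$ costs a factor $e^{a_n}$, which (4) has paid for in advance.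

**Step 1 (functionals $\psi_k$ with $\sum_k\|\psi_k\|<\infty$).** For $g\in G_n$ let $Q_n(g)$ be the integral over $[0,1]$ of the piecewise affine interpolation of $g$ with nodes $i/M_n$ and value $0$ at $0$. By the trapezoid rule and Hölder,
$$|Q_n(g)|\le\frac1{M_n}\sum_{t\in\Gamma_n}|g(t)|\le\Big(\frac1{M_n}\sum_{t\in\Gamma_n}|g(t)|^p\Big)^{1/p}\le e^{a_n}\|g\|_n ,$$
with a maximum in place of the third expression if $p=\infty$. Put $\psi_k(f)=\sum_ny_k(n)Q_n(f_n)$ for $f=(f_n)\in Z$. By Hölder $\|\psi_k\|\le\|(e^{a_n}y_k(n))_n\|_q$, so $\sum_k\|\psi_k\|<\infty$ by (4).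

**Step 2 (vectors $v_k\in E$, trace $1$).** The function $\iota(t)=t$ lies in every $S_j$. Let $\Theta:X\to Z$, $\Theta x=2x\otimes\iota$; then $\|\Theta\|\le2$. Since $\Theta z_j\in E_0$ and $\operatorname{span}\{z_j\}$ is dense in $X$, $\Theta(X)\subset E$. Put $v_k=\Theta x_k$, so $\|v_k\|\le2$. The interpolation of $\iota|_{\Gamma_n}$ is $\iota$, so $Q_n(\iota|_{\Gamma_n})=\frac12$. Hence $\psi_k(\Theta x)=\sum_ny_k(n)x(n)=x_k^*(x)$ for $x\in X$, and
$$\sum_k\psi_k(v_k)=\sum_kx_k^*(x_k)=1.\tag{11}$$

**Step 3 (the associated operator vanishes on $E$).** We claim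
$$\sum_k\psi_k(f)v_k=0\qquad\text{for all }f\in E.\tag{12}$$
Since $\sum\|\psi_k\|\|v_k\|<\infty$, the left side is bounded and linear in $f$, so it suffices to take $f=z_j\otimes\varphi$ with $\varphi\in S_j$. If $z_j(n)\neq0$, then $j\le j(n)$, so $\varphi\in S_{j(n)}$ equals the interpolation of $\varphi|_{\Gamma_n}$, and $Q_n(\varphi|_{\Gamma_n})=\int_0^1\varphi$. Therefore $\psi_k(f)=\sum_ny_k(n)z_j(n)\int_0^1\varphi=x_k^*(z_j)\int_0^1\varphi$, and by (3)
$$\sum_k\psi_k(f)v_k=\Big(\int_0^1\varphi\Big)\,\Theta\Big(\sum_kx_k^*(z_j)x_k\Big)=0 .$$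

**Step 4 (contradiction with the A.P.).** Suppose $E$ had the A.P. Since $\sum\|\psi_k\|<\infty$, we can choose positive $\alpha_k\uparrow\infty$ with $C:=\sum_k\alpha_k\|\psi_k\|<\infty$; and $C>0$ by (11). The set $\{v_k/\alpha_k\}\cup\{0\}\subset E$ is compact, because $\|v_k/\alpha_k\|\le2/\alpha_k\to0$. So for every $\eta>0$ there is a finite rank operator $R$ on $E$ with $\|Rv_k-v_k\|\le\eta\alpha_k$ for all $k$, and (11) gives $\big|\sum_k\psi_k(Rv_k)-1\big|\le\eta C$. But $R$ has the form $Rf=\sum_lh_l(f)w_l$ (finite sum, $h_l\in E^*$, $w_l\in E$), so by (12)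
$$\sum_k\psi_k(Rv_k)=\sum_lh_l\Big(\sum_k\psi_k(w_l)v_k\Big)=0 .$$
For $\eta<1/C$ this is a contradiction. So $E$ fails the A.P. Together with Section 8 and the isometry of $Z$ with $W$, Theorem A is proved. $\blacksquare$

The hypothesis $p\ne2$ entered only through (F1), and $q<\infty$ was used in (4) and in Step 1 of Section 8.

## 10. The exponents $p=1,2$, and duals and quotients

**Corollary 3.** *Let $1\le p<\infty$. Among the closed subspaces of complex $\ell_p$ there is an $E$ with $K(E)$ an $M$-ideal in $L(E)$ and without the A.P. if and only if $p\notin\{1,2\}$. There is also such a subspace of $c_0$.*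

**Proof.** The existence statements are Theorem A. Subspaces of $\ell_2$ are Hilbert spaces and have the A.P. Let $p=1$ and let $E\subset\ell_1$ be a closed subspace with $K(E)$ an $M$-ideal in $L(E)$. Then $E$ is an $M$-ideal in $E^{**}$, and nonreflexive spaces of this kind contain a copy of $c_0$ (Harmand–Lima, Trans. AMS 283 (1984); Harmand–Werner–Werner, Ch. III, VI). In $\ell_1$ weakly convergent sequences converge in norm (Schur). So $\ell_1$ contains no copy of $c_0$, whose unit vectors are weakly null and not norm null, and $E$ is reflexive. A reflexive subspace of $\ell_1$ is finite-dimensional, since every sequence in its unit ball has a weakly, hence norm, convergent subsequence. So $E$ has the A.P. $\square$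

**Corollary 4.** *Let $1<p<\infty$, $p\ne2$, and let $E$ be the space of Theorem A. Then $K(E^*)$ is an $M$-ideal in $L(E^*)$, and $E^*$, a quotient of $\ell_q$, fails the A.P. So the phenomenon occurs for quotients of $\ell_q$, $1<q<\infty$, $q\neq2$, and simultaneously for a space and its dual.*

**Proof.** As a closed subspace of $\ell_p$, $E$ is reflexive. Hence $T\mapsto T^*$ is a linear isometry of $L(E)$ onto $L(E^*)$, and by Schauder's theorem it carries $K(E)$ onto $K(E^*)$. Being an $M$-ideal is preserved by such an isometry. The dual $E^*$ is $Z^*/E^\perp$, and $Z^*$ is isometric to $\ell_q$. By a theorem of Grothendieck the A.P. of $E^*$ would imply the A.P. of $E$. As $p$ runs through $(1,\infty)\setminus\{2\}$, so does $q$. $\square$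

## 11. Compact hermitian operators are limits of finite rank operators

An operator $H$ on a complex Banach space $F$ is *hermitian* if $\|e^{itH}\|=1$ for all $t\in\mathbb R$. For example, the multipliers $\Lambda$ of Lemma 2 are hermitian on $Z$, because $e^{it\Lambda}$ multiplies each block by a number of modulus one. By Lemma 2 the compact operators $A$ on $E$ can be taken as close in norm as we like to restrictions of such $\Lambda$, and for large $N$ they approximate the identity on any given compact set, since $\|Ax-x\|\le\varepsilon\|x\|+\|(I-\Lambda)x\|\le\varepsilon\|x\|+\|(I-P_N)x\|$. They cannot be replaced by exactly hermitian compact operators on $E$.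

**Proposition 5.** *Every compact hermitian operator $H$ on a complex Banach space $F$ is a norm limit of finite rank operators. Hence if for each compact $C\subset F$ and $\varepsilon>0$ there is a compact hermitian $H$ with $\sup_{x\in C}\|Hx-x\|<\varepsilon$, then $F$ has the A.P.*

**Step 1 (a functional calculus with small norm).** The aim is an operator of norm $O(\eta)$ that agrees with $H$ on the part of $F$ where the spectrum of $H$ is small. Let $\chi\in C_c^\infty(\mathbb R)$ with $\chi=1$ on $[-1,1]$, $G(s)=s\chi(s)$, and for $\eta>0$ let $g_\eta(s)=\eta G(s/\eta)$, so $g_\eta(s)=s$ for $|s|\le\eta$. Write $G(s)=\int\gamma(t)e^{its}\,dt$ with $\gamma$ a Schwartz function. Then $g_\eta(s)=\int\gamma_\eta(t)e^{its}\,dt$ with $\gamma_\eta(t)=\eta^2\gamma(\eta t)$, and $\|\gamma_\eta\|_1=\eta\|\gamma\|_1$. Since $t\mapsto e^{itH}$ is norm continuous with values of norm one, $g_\eta(H):=\int\gamma_\eta(t)e^{itH}\,dt$ satisfies $\|g_\eta(H)\|\le\eta\|\gamma\|_1$.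

**Step 2 (the spectral splitting).** The spectrum $\sigma(H)$ is countable, so there is $\rho\in(0,\eta)$ such that the circle $|\lambda|=\rho$ misses it. Let $P$ be the Riesz projection for $\sigma(H)\cap\{|\lambda|<\rho\}$. Outside the circle there are only finitely many points of $\sigma(H)$, each a nonzero eigenvalue with finite rank Riesz projection; so $I-P$ has finite rank.

**Step 3 ($g_\eta(H)=H$ on $\operatorname{ran}P$).** Let $x\in\operatorname{ran}P$, $x^*\in F^*$, and $\Phi(z)=x^*(e^{izH}x)$, an entire function bounded on $\mathbb R$. The spectral radius of $H|_{\operatorname{ran}P}$ is less than $\rho$, so $\|H^kx\|\le c\rho^k$ for some $c$ and all $k\ge0$, and $|\Phi(z)|\le c\|x^*\|e^{\rho|z|}$. Since $\Phi$ is bounded on $\mathbb R$ and of exponential type at most $\rho$, Phragmén–Lindelöf gives $|\Phi(z)|\le c'e^{\rho|\mathrm{Im}\,z|}$. By the Paley–Wiener–Schwartz theorem, $\Phi(t)=\langle\mu,e^{its}\rangle$ for a distribution $\mu$ in the variable $s$ with support in $[-\rho,\rho]$. As $\mu$ has compact support and $\gamma_\eta$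 is Schwartz, we may integrate under the pairing. Since $g_\eta(s)=s$ near $[-\rho,\rho]$,
$$x^*(g_\eta(H)x)=\int\gamma_\eta(t)\Phi(t)\,dt=\langle\mu,g_\eta\rangle=\langle\mu,s\rangle=-i\Phi'(0)=x^*(Hx).$$

**Step 4 (conclusion).** So $H-g_\eta(H)$ vanishes on $\operatorname{ran}P$, whence $H-g_\eta(H)=(H-g_\eta(H))(I-P)$ has finite rank. It differs from $H$ by $g_\eta(H)$, of norm at most $\eta\|\gamma\|_1$. Let $\eta\to0$. For the second assertion, given $C$ and $\varepsilon$, take $H$ as assumed and a finite rank $R$ so close to $H$ in norm that $\|Rx-Hx\|<\varepsilon$ on the bounded set $C$; then $\|Rx-x\|<2\varepsilon$ on $C$. $\square$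

Applied to the spaces $E$ of Theorem A, which fail the A.P., Proposition 5 yields a compact $C\subset E$ and an $\varepsilon>0$ such that no compact hermitian operator $H$ on $E$ satisfies $\sup_{x\in C}\|Hx-x\|<\varepsilon$.
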